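# A manifold with the fixed point property whose square does not have it

## 1. Two sphere bundles over one surface, joined by a twisted cell

Start with three ingredients, all made precise below.

* A closed oriented 4-manifold $B$ with the rational cohomology of $\mathbb{CP}^2$, on which every self-map has degree $0$ or $1$.
* A bundle $\pi_Y:Y\to B$ with fiber $S^7$ and a section $e:B\to Y$. The space $Y$ is a closed 11-manifold. It has a cell structure $Y=Y^0\cup_\psi e^{11}$ with $e(B)\subset Y^0$ and with one distinguished top cell, attached by $\psi:S^{10}\to Y^0$.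
* The element $\delta=3\nu\in\pi_{10}(S^7)\cong\mathbb Z/24$, where $\nu$ is a generator.

Take two copies $Y_x$ and $Y_z$ of $Y$ and glue them along $e(B)$. Take the distinguished top cell out of $Y_x$, and attach it again by a different map: add to $\psi$ the element $\delta$, realized in one fiber of the other copy $Y_z$. Writing $\delta_z:S^{10}\to S^7\subset Y_z$ for that map, the result is
$$X=\bigl(Y_x^0\cup_{e(B)}Y_z\bigr)\cup_{\psi+\delta_z}e^{11}.$$

Two twists are built in. The bundle $Y$ is twisted by a multiple of $8$ in the third homotopy group of a rotation group; this twist is killed by multiplication by $3$ and is detected mod $3$ by the Steenrod operation $P^1$. The extra cell is twisted by $\delta=3\nu$; this twist is killed by multiplication by $8$ and is detected mod $2$ by $Sq^4$.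

The complex $X$ is for the following question. A space has the **fixed point property** (f.p.p.) if every continuous map from it to itself has a fixed point. If $M$ is a compact connected manifold with the f.p.p., must $M\times M$ have it? We shall prove two things about $X$:

* (A) every map $f:X\to X$ has nonzero Lefschetz number, hence a fixed point;
* (B) there are maps $Y\to X\times X\to Y$ whose composite is a homotopy equivalence, while $Y$, being a sphere bundle, has the antipodal map, which has no fixed point.

Replacing $X$ by a manifold homotopy equivalent to it then answers the question in the negative.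

## 2. Lefschetz numbers, retracts, and the two theorems

Throughout, spaces are compact connected metric ANRs (for instance compact connected polyhedra or compact connected manifolds), and maps are continuous. A manifold is a compact connected topological manifold, with or without boundary, except where a noncompact interior or a tube is explicitly meant. The article "Fixed Point Theory On Fiberings" gives the background. It is a known result of Husseini that there are smooth manifolds $M$ and $M'$ which have the f.p.p. while $M\times M'$ does not. The problem is whether the square $M\times M$ of a manifold $M$ with the f.p.p. has the f.p.p. The answer is no.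

**Theorem 1.** For every $m\ge 23$ there is a compact connected parallelizable smooth $m$-manifold $M$ with boundary such that every map $f:M\to M$ has Lefschetz number $L(f)\ne0$ (so $M$ has the f.p.p.), while $M\times M$ does not have the f.p.p.

**Theorem 2.** For every even $j\ge6$ there is a closed connected orientable smooth manifold $W'$ of dimension $4j+4$ such that every $f:W'\to W'$ has $L(f)\neq0$, while $W'\times W'$ does not have the f.p.p.

Theorem 1 alone settles the question; Theorem 2 gives closed examples, the smallest of dimension $28$.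

**Definition (Lefschetz number).** $L(f)=\sum_i(-1)^i\operatorname{tr}\bigl(f^*:H^i(X;\mathbb Q)\to H^i(X;\mathbb Q)\bigr)$.

The Lefschetz fixed point theorem for compact ANRs says that $L(f)\ne0$ forces a fixed point. The number depends only on the homotopy class of $f$. If $a:M\to X$ and $b:X\to M$ are inverse homotopy equivalences and $f:M\to M$, then $(afb)^*=b^*f^*a^*$ with $a^*=(b^*)^{-1}$, so $L(f)=L(afb)$. Thus the statement "all self-maps have nonzero Lefschetz number" is invariant under homotopy equivalence. The f.p.p. is only deduced from it.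

To show that a space $P$ lacks the f.p.p. we use one device. Suppose $s:Y\to P$ and $r:P\to Y$ satisfy $rs=\mathrm{id}_Y$, and $\alpha:Y\to Y$ has no fixed point. Then $F=s\alpha r$ has no fixed point: if $F(m)=m$, then $y=r(m)$ satisfies $y=rF(m)=rs\alpha r(m)=\alpha(y)$.

**Three cases by hand.** The disc $D^m$ has $L(f)=1$ for every $f$, and $D^m\times D^m$ is again a disc.

For $\mathbb{CP}^2$ write $f^*h=kh$ on $H^2$; then $L(f)=1+k+k^2$, which is nonzero for every integer $k$. So $\mathbb{CP}^2$ has the f.p.p.

Its square also has it. Let $a,b$ be the two generators of $H^2(\mathbb{CP}^2\times\mathbb{CP}^2;\mathbb Z)$ and $f^*a=a_1a+a_2b$. From $a^3=0$ we get $0=(a_1a+a_2b)^3=3a_1^2a_2\,a^2b+3a_1a_2^2\,ab^2$, so $a_1a_2=0$. Hence $f^*a$ is a multiple of $a$ or of $b$, and likewise $f^*b$.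

* If $f^*a=a_1a$ and $f^*b=b_2b$, then $L(f)=(1+a_1+a_1^2)(1+b_2+b_2^2)$.
* If $f^*a=a_2b$ and $f^*b=b_1a$, the only diagonal entries in the monomial basis are those at $1$, $ab$, $a^2b^2$, and $L(f)=1+a_2b_1+(a_2b_1)^2$.
* If $f^*a=a_1a$ and $f^*b=b_1a$, only $1,a,a^2$ contribute and $L(f)=1+a_1+a_1^2$. The case where both images are multiples of $b$ is symmetric.

All these numbers are nonzero. So a counterexample must use more than the polynomial $1+k+k^2$.

## 3. The base surface and the facts that are quoted

**The surface $B$.** A fake projective plane is a compact complex surface $B$ with $p_g=q=0$, $c_1^2=9=3c_2$ and $K_B$ ample. Such surfaces exist (Mumford, Amer. J. Math. 101 (1979)). Such a $B$ has the rational cohomology of $\mathbb{CP}^2$ and is a quotient of the unit ball in $\mathbb C^2$, hence carries a metric of negative sectional curvature (Yau, PNAS 74 (1977)).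

**Definition (simplicial volume).** For a closed oriented manifold $B$, $\|B\|$ is the infimum of $\sum|r_i|$ over real singular cycles $\sum r_i\sigma_i$ that represent the fundamental class.

If $g:B\to B$, pushing cycles forward gives $|\deg g|\,\|B\|\le\|B\|$. For example, a sphere $S^n$ with $n\ge1$ has a self-map of degree $2$, so $\|S^n\|=0$. In contrast, closed oriented negatively curved manifolds have $\|B\|>0$ (Gromov, Publ. IHES 56 (1982); Inoue–Yano, Topology 21 (1982)). So every self-map $g$ of our $B$ has $|\deg g|\le1$.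

Now $H^2(B;\mathbb Z)/\mathrm{tors}=\mathbb Zh$, and since the intersection form is unimodular, $h^2$ is $\pm$ a generator of $H^4(B;\mathbb Z)=\mathbb Z$. Let $g^*h=kh$ mod torsion. Torsion classes multiply into the torsion-free group $H^4$ as zero, so $g^*h^2=k^2h^2$ and $\deg g=k^2$. Therefore $k\in\{0,\pm1\}$ and
$$1+k+k^2\in\{1,3\},\qquad\text{equal to }1\text{ if }k=0 .\tag{0}$$
Let $\theta$ be a generator of $H^4(B;\mathbb Z)$, and write $\theta$ also for its image in $H^4(B;R)$; then $g^*\theta=k^2\theta$. The rational groups $H^1(B;\mathbb Q)$ and $H^3(B;\mathbb Q)$ vanish, but $H^1(B;\mathbb F_\ell)$ may be nonzero, and we shall have to carry it along in the proof of Theorem 2.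

**Homotopy of $S^7$.** $\pi_{10}(S^7)\cong\mathbb Z/24$, generated by $\nu=\Sigma^3(\text{Hopf map }S^7\to S^4)$. By Freudenthal, $\pi_9(S^6)\to\pi_{10}(S^7)$ is onto. Every $\eta\in\pi_{10}(S^7)$ is thus a suspension, and composition with a suspension is additive on the left, so
$$(\text{degree }d\text{ map})\circ\eta=d\,\eta\qquad(\eta\in\pi_{10}(S^7)).\tag{1}$$
Note that $S^7\cup_\nu e^{11}=\Sigma^3\mathbb{HP}^2$, where $Sq^4\ne0$ on $H^7(\,\cdot\,;\mathbb F_2)$, because $Sq^4$ squares the generator in $\mathbb{HP}^2$ and commutes with suspension. If $m$ is odd, then $m\nu=\nu\circ(\text{degree }m)$ gives a map $S^7\cup_{m\nu}e^{11}\to S^7\cup_\nu e^{11}$ of degree $1$ on the bottom cell and $m$ on the top cell. It is an isomorphism mod 2, so $Sq^4\neq0$ on $H^7(S^7\cup_{m\nu}e^{11};\mathbb F_2)$ as well.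

**Steenrod operations.** We use $Sq^i:H^n(\cdot;\mathbb F_2)\to H^{n+i}$ and $P^1:H^n(\cdot;\mathbb F_3)\to H^{n+4}$. They are natural and additive and satisfy the Cartan formulas $Sq^i(uv)=\sum_{a+b=i} Sq^au\,Sq^bv$ and $P^1(uv)=P^1u\cdot v+u\,P^1v$. Also $Sq^nu=u^2$ if $\deg u=n$, and $P^1t=t^3$ if $\deg t=2$. Example: the generator $p\in H^4(\mathbb{HP}^j)$ pulls back to $\pm t^2$ on complex projective space, and $P^1(t^2)=2t^4$, so $P^1p=\pm p^2$.

**Thom classes.** For the Thom class $U$ of an oriented vector bundle, $Sq^iU=Uw_i$, and mod 3 $P^1U=Up_1$ (Milnor–Stasheff, §§8, 19). Example: on a sum of complex line bundles with Chern classes $t_i$, the Cartan formula and $P^1u=u^3$ in degree $2$ give $P^1U=U\sum t_i^2=Up_1$.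

We also quote: Borsuk's homotopy extension theorem (closed subset of a metric space, ANR target); smooth regular neighborhoods (Hirsch, Ann. of Math. 76 (1962)); the fact that a finite CW complex is homotopy equivalent to a finite simplicial complex of the same dimension; and the theorems of Whitney, Whitehead and Tietze.

## 4. One bundle and two untwisted bundles: where the Lefschetz number vanishes

Suppose $Y\to B$ is an oriented $S^7$-bundle with a section. Its rational cohomology is $\langle1,h,h^2\rangle\otimes\langle1,x\rangle$ with $\deg x=7$. Since $H^i(Y;\mathbb Q)$ comes from $B$ for $i\le6$ and $H^7(Y;\mathbb Q)=\mathbb Qx$, a self-map has $f^*h=kh$, $f^*x=ax$ and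
$$L(f)=(1+k+k^2)(1-a).$$
The identity has $a=1$. So one odd class can never do: $L(\mathrm{id})=0$, and the antipodal map of $Y$ has no fixed point.

With two odd classes $x,z$ of degree 7 one expects $L(f)=(1+k+k^2)(1-\operatorname{tr}A)$ with $A$ a $2\times2$ integer matrix. The identity now has trace $2$, which is encouraging. So the sensible first attempt is the union $X_1=Y_x\cup_{e(B)}Y_z$. It fails at a precise point: $X_1$ retracts onto $Y_z$ (send $Y_x$ to $e(B)$ by $e\pi_Y$). The retraction, viewed as a self-map, has $k=1$, matrix $\operatorname{diag}(0,1)$, trace $1$, $L=0$, and following it by the antipodal map of $Y_z$ gives a self-map without fixed points, by the device of Section 2.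

What is needed is a reason why $\operatorname{tr}A\ne1$. By (0), only $k=0$ and $k=\pm1$ occur, and we can treat them with different primes:

* for $k=\pm1$ we arrange $Sq^4z=x\theta$. Then $f^*$ must satisfy $a_{11}\equiv a_{22}$ mod 2, so the trace is even. This is what reattaching the top cell of $Y_x$ with $\delta$ does;
* for $k=0$ we arrange that $P^1$ is injective on $\langle x,z\rangle$ with values in multiples of a class $\beta\in H^4(B;\mathbb F_3)$. Since $f^*\beta=0$, this forces $A\equiv0$ mod 3. This is what a first Pontryagin class prime to 3 does.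

These twists must not be too strong, since $X\times X$ has to admit $Y$ as a homotopy retract. The twists are chosen of orders dividing $8$ and $3$. Then maps of fiber degree $8$ can be routed through one factor $X$ and maps of fiber degree a power of $3$ through the other, and in the product both are available at once. Section 8 combines them to degree $2\cdot(-40)+81=1$.

## 5. The sphere bundle $Y$ and maps of prescribed fiber degree

**Step 1: the bundle.** The purpose is a bundle with $p_1\not\equiv0$ mod 3, with no Stiefel–Whitney classes, and with clutching function divisible by $8$. A clutching function $\chi:S^3\to SO(6)$ glues two copies of $D^4\times\mathbb R^6$ to a rank 6 bundle over $S^4$. As an example, quaternion multiplication $\chi_0:S^3\to SO(4)$ gives the real bundle underlying a quaternionic line bundle over $S^4$. This has $c_1=0$ and $c_2=\pm$ generator, so its $p_1=c_1^2-2c_2=-2c_2$ is $\pm2$ times a generator.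

Regard $\chi_0$ as a map to $SO(4)\subset SO(6)$ and let $\chi:S^3\to SO(6)$ represent $8[\chi_0]\in\pi_3(SO(6))$, with bundle $\zeta_1\to S^4$. Characteristic classes in $H^4(S^4)$ depend additively on the clutching class. So $p_1(\zeta_1)=\pm16$ times a generator, nonzero mod 3, and $w_4(\zeta_1)$ is $8$ times a class, hence $0$; the other $w_i$ with $i>0$ vanish since $H^i(S^4)=0$.

Choose a smooth triangulation of $B$. Let $D$ be a closed 4-simplex of it, $b_0$ a vertex of $D$, $B^0=B\setminus\operatorname{int}D$, and let $\gamma:B\to B/B^0=S^4$ be the collapse, of degree $\pm1$. Put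
$$V_1=\gamma^*\zeta_1,\qquad V=V_1\oplus\mathbb C,\qquad Y=S(V)\xrightarrow{\ \pi_Y\ }B,\qquad e=(0,1).$$
This is an oriented $S^7$-bundle over $B$ and a closed smooth 11-manifold, and $e$ is a section.

**Step 2: its cohomology.** We want generators and operations. Since $V=(V_1\oplus\mathbb R)\oplus\mathbb R$, each fiber of $Y$ is the one-point compactification of the fiber of $V_1\oplus\mathbb R$, with $e$ as the point at infinity. Hence $Y/e(B)=\mathrm{Th}(V_1\oplus\mathbb R)$. Let $x_Y\in H^7(Y,e(B);\mathbb Z)$ be the Thom class. By the Thom isomorphism, and because $e$ splits the sequence of $(Y,e(B))$, over any coefficient ring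
$$H^*(Y)=H^*(B)\oplus x_YH^*(B).$$
From the Thom class formulas,
$$P^1x_Y=x_Y\beta\ (\mathrm{mod}\ 3),\quad\beta=p_1(V_1)\text{ a generator of }H^4(B;\mathbb F_3);\qquad Sq^ix_Y=0\ (1\le i\le4).\tag{2}$$

**Step 3: fiberwise maps of arbitrary degree that fix $e$.** We shall need degrees $8$ and $-5$. For $u\in\mathbb Z$ let
$$\sigma_u:Y\to Y,\qquad (v,\zeta)\mapsto\bigl(v,|\zeta|(\zeta/|\zeta|)^u\bigr),$$
with $(v,0)\mapsto(v,0)$. It is continuous, lies over $B$, and $\sigma_ue=e$. On the fiber $S^7=S^5*S^1$ it is the join of the identity with $z\mapsto z^u$, so it has degree $u$. Fiber degrees always refer to the orientation of $V$.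

**Step 4: a fiberwise combination of two points.** Its purpose is to combine two fiber degrees into one. For points $y,w$ of the same fiber let $\rho(y,w)$ be the reflection of $w$ in the hyperplane $y^\perp$:
$$\rho:Y\times_BY\to Y,\qquad\rho(y,w)=w-2\langle w,y\rangle y .$$
The claim is that $\rho$ has bidegree $(2,-1)$ on fibers. In $w$ it is a reflection, of degree $-1$. For the degree in $y$, take $w=(1,0)\in\mathbb R\oplus\mathbb R^7$ and $y=(\cos\varphi,\sin\varphi\,\mathbf u)$ with $\varphi\in[0,\pi]$, $\mathbf u\in S^6$. Then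
$$\rho(y,w)=(1-2\cos^2\varphi,\,-2\sin\varphi\cos\varphi\,\mathbf u)=-(\cos2\varphi,\sin2\varphi\,\mathbf u).$$
The antipode of $S^7$ has degree $+1$, so we need the degree of $(\varphi,\mathbf u)\mapsto(2\varphi,\mathbf u)$. A generic point $(\psi_0,\mathbf u_0)$, $0<\psi_0<\pi$, has two preimages: $(\psi_0/2,\mathbf u_0)$, and $(\pi-\psi_0/2,-\mathbf u_0)$, since $(2\pi-\psi_0,-\mathbf u_0)$ and $(\psi_0,\mathbf u_0)$ are the same point. The first has local degree $+1$. At the second the angle is reversed (sign $-1$) and $\mathbf u$ is replaced by $-\mathbf u$ (sign $-1$, since the antipode of $S^6$ has degree $-1$), so it also has local degree $+1$. The degree is $2$. Consequently, if $f_1,f_2:Y\to Y$ lie over $B$ with fiber degrees $d_1,d_2$, then $\rho(f_1,f_2)$ has fiber degree $2d_1-d_2$.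

**Step 5: maps to and from a trivial bundle of fiber degree 3.** We construct
$$\lambda:Y\to S^7\ \text{ of fiber degree }3,\qquad\tau:B\times S^7\to Y\ \text{ over }B\text{ of fiber degree }3 .$$
It suffices to do this for $S(\zeta_1\oplus\mathbb C)$ over $S^4=D_+\cup D_-$ and to pull back along $\gamma$: precompose $\lambda$ with the bundle map $Y\to S(\zeta_1\oplus\mathbb C)$, and define $\tau$ over $b$ by the map over $\gamma(b)$. Glue by $(t,v)_-\sim(t,\chi(t)v)_+$ for $t\in S^3$. The group $SO(6)$ acts on $S^7=S(\mathbb R^6\oplus\mathbb C)$ fixing the base point $(0,1)$.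

Let $G=\Omega^7S^7$ be the space of based maps $S^7\to S^7$. Adding maps by pinching the source makes it a grouplike, homotopy-commutative H-space. Write $\iota\in G$ for the identity map, $G_0$ for the component of degree $0$, and $s_3=\iota+\iota+\iota$, a map of degree 3. The free homotopy classes $[S^3,G]$ form an abelian group. A map $S^3\to G$ lands in one component; after subtracting a constant it lands in $G_0$, and for the path-connected H-space $G_0$ free and based classes agree and the two additions on $\pi_3$ agree. So $[S^3,G]=\pi_0(G)\times\pi_3(G_0)$ with $\pi_3(G_0)=\pi_{10}(S^7)$.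

The map $SO(6)\to G_0$, $a\mapsto a-\iota$, induces a homomorphism $\mathcal J:\pi_3(SO(6))\to\pi_{10}(S^7)$. Write $\chi^{-1}$ for the map $t\mapsto\chi(t)^{-1}$, which represents $-[\chi]$ in $\pi_3(SO(6))$. Then in $[S^3,G]$
$$[\chi]=[\iota]+\mathcal J(\chi),\qquad[\chi^{-1}]=[\iota]-\mathcal J(\chi).$$
Since $[\chi]=8[\chi_0]$ and $\pi_{10}(S^7)\cong\mathbb Z/24$, we have $3\mathcal J(\chi)=24\mathcal J(\chi_0)=0$.

For $\lambda$, use $s_3\circ pr_2$ over $D_+$. In the coordinates of $D_-$ the prescribed map on the boundary is $t\mapsto s_3\circ\chi(t)$. Post-composition with $s_3$ is additive on $G$, because the addition pinches the source. So the class is $[s_3]+s_{3*}\mathcal J(\chi)=[s_3]+3\mathcal J(\chi)=[s_3]$ by (1). Hence this map $S^3\to G$ is homotopic to a constant, extends to $D_-\to G$, and gives $\lambda$ over $D_-$.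

For $\tau$, use $\mathrm{id}\times s_3$ over $D_+$. In the coordinates of $D_-$ the prescribed map is $t\mapsto\chi(t)^{-1}\circ s_3=\chi(t)^{-1}+\chi(t)^{-1}+\chi(t)^{-1}$, of class $3[\iota]-3\mathcal J(\chi)=[s_3]$. It extends over $D_-$ in the same way.

## 6. The complex $X$ and its cohomology

**Step 1: a cell structure on $Y$.** We single out one 11-cell lying over $D$. The bundle $V_1$ is trivialized over $B^0$, where $\gamma$ is constant, and also over $D$; the section $e$ is $*=(0,1)$ in both trivializations, since these concern $V_1$ only. Write $*$ also for $e(b_0)$. Put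
$$Y^0=\pi_Y^{-1}(B^0)\cup e(B)=B^0\times S^7\cup e(D).$$
With $S^7=*\cup e^7$ and the triangulation of $B$, this is a finite CW complex of dimension at most $11$. Both $e(B)$ and the fiber $F_0=b_0\times S^7$ are subcomplexes.

Collapsing $\partial D^7$ to $*$ gives $D\times D^7\to D\times S^7=Y|_D$. Let $\psi$ be its restriction to $\partial(D\times D^7)\cong S^{10}$. Then $Y=Y^0\cup_\psi e^{11}$. The image of $\psi$ lies in $Y|_{\partial D}\cup e(D)$, a subcomplex of dimension $10$, so this is a CW structure on $Y$. Base $\partial(D\times D^7)$ at $(b_0,d)$ with $d\in\partial D^7$; this point goes to $*$.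

**Step 2: the definition of $X$.** Let $Y_x,Y_z$ be two copies of $Y$ and $\mathcal E=Y_x^0\cup_{e(B)}Y_z$. Let $\delta=3\nu\in\pi_{10}(S^7)$, so that $8\delta=0$, and let $\delta_z:S^{10}\xrightarrow{\delta}S^7=F_0\subset Y_z$. Define
$$X=\mathcal E\cup_{\psi+\delta_z}e^{11},$$
with the sum taken in $\pi_{10}(\mathcal E,*)$ and $\psi$ mapping to $Y_x^0$. The attaching map lands in the 10-skeleton, so $X$ is a connected finite CW complex of dimension $11$.

**Step 3: a map $R_x:X\to Y_x$.** It makes $X$ a space over $B$ and produces the class $x$. On $\mathcal E$ take the identity on $Y_x^0$ and $e\pi_Y$ on $Y_z$; these agree on $e(B)$. The attaching map $\psi+\delta_z$ goes to $\psi+\mathrm{const}\simeq\psi$ in $Y_x^0$. Using this homotopy on a collar of the cell and the characteristic map of the cell of $Y_x$ on the rest, we extend to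
$$R_x:(X,\mathcal E)\to(Y_x,Y_x^0)\quad\text{of degree }1\text{ on the 11-cell.}$$
Let $\pi=\pi_YR_x:X\to B$. Then $\pi e=\mathrm{id}_B$ and $\pi|_{Y_z}=\pi_Y$. We regard $H^*(X)$ as an $H^*(B)$-module via $\pi^*$ and often write $b$ for $\pi^*b$.

**Step 4: additive structure.** We show that $H^*(X)$ is free over $H^*(B)$ on $1$ and two classes of degree 7. Compare the triples $(X,\mathcal E,Y_z)\to(Y_x,Y_x^0,e(B))$ through $R_x$. On $(\mathcal E,Y_z)\to(Y_x^0,e(B))$ it is an isomorphism in cohomology by excision, and on $(X,\mathcal E)\to(Y_x,Y^0_x)$ because the degree on the cell is one. The five lemma gives $R_x^*:H^*(Y_x,e(B))\cong H^*(X,Y_z)$. Let $x=R_x^*x_Y$.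

Since $X=\mathcal E\cup e^{11}$, restriction $H^7(X)\to H^7(\mathcal E)$ is an isomorphism. Let $z\in H^7(X)$ be the class that restricts on $\mathcal E$ to the pullback of $x_Y$ under the retraction $\mathcal E\to Y_z$ which is $e\pi_Y$ on $Y_x^0$. The classes $\pi^*b$ and $\pi^*b\cdot z$ restrict to $\pi_Y^*b$ and $\pi_Y^*b\cdot x_Y$ on $Y_z$, so $H^*(X)\to H^*(Y_z)$ is onto. The sequence of $(X,Y_z)$ therefore splits into short exact sequences, and for every coefficient ring
$$H^*(X)=H^*(B)\oplus xH^*(B)\oplus zH^*(B),\tag{3}$$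
where the middle summand is the kernel of restriction to $Y_z$. In particular $H^i(X)=\pi^*H^i(B)$ for $i\le6$ and $H^7(X)=\langle x,z\rangle$. The integral classes $x,z$ reduce to the classes $x,z$ mod $2$ and mod $3$.

**Step 5: Steenrod operations.** These are what the construction was designed for. With $\beta,\theta$ standing for $\pi^*\beta,\pi^*\theta$ the claim is
$$P^1x=x\beta,\quad P^1z=z\beta+c\,x\beta\ (\text{some }c\in\mathbb F_3);\qquad Sq^ix=0\ (1\le i\le4),\quad Sq^iz=0\ (1\le i\le3),\quad Sq^4z=x\theta.\tag{4}$$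
The statements about $x$ are (2) pulled back by $R_x$. On $Y_z$ the class $P^1z$ restricts to $P^1x_Y=x_Y\beta$, as does $z\beta$; the difference lies in the kernel of restriction in degree 11, which is $xH^4(B;\mathbb F_3)=\mathbb F_3x\beta$.

For $Sq^iz$ we collapse $Y_x^0$. Let $Z=X/Y_x^0$, with projection $q:X\to Z$, and $\mathrm{Th}=\mathcal E/Y_x^0=Y_z/e(B)=\mathrm{Th}(V_1\oplus\mathbb R)$. In $\mathrm{Th}$ the map $\psi$ becomes constant, so $Z\simeq\mathrm{Th}\cup_{i\delta}e^{11}$ relative to $\mathrm{Th}$, where $i:S^7\to\mathrm{Th}$ is the fiber sphere. Let $\bar z\in H^7(Z;\mathbb F_2)\cong H^7(\mathrm{Th};\mathbb F_2)$ correspond to the Thom class $U$.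

First, $q^*\bar z=z$. Both classes restrict to $0$ on $Y_x^0$ (for $z$: to $\pi_Y^*e^*x_Y=0$) and to $x_Y$ on $Y_z$. And $H^7(X)\cong H^7(\mathcal E)\to H^7(Y_x^0)\oplus H^7(Y_z)$ is injective by Mayer–Vietoris, since the intersection is $e(B)$ and $H^6(B)=0$.

Second, $Sq^i\bar z$ restricts to $Uw_i(V_1\oplus\mathbb R)=0$ on $\mathrm{Th}$ for $1\le i\le4$. For $i<4$ we have $H^{7+i}(Z,\mathrm{Th})=0$, so $Sq^i\bar z=0$ and $Sq^iz=0$ for $1\le i\le3$. For $i=4$ we get $Sq^4\bar z=c'\bar\epsilon$, where $c'\in\mathbb F_2$ and $\bar\epsilon$ is the image of the generator of $H^{11}(Z,\mathrm{Th};\mathbb F_2)$. The map $S^7\cup_\delta e^{11}\to\mathrm{Th}\cup_{i\delta}e^{11}$ carries $\bar z$ and $\bar\epsilon$ to the generators in degrees 7 and 11. Since $\delta=3\nu$ with $3$ odd, $Sq^4\ne0$ there, so $c'=1$.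

Third, $q^*\bar\epsilon=x\theta$. Indeed $q^*\bar\epsilon$ is the image of the generator of $H^{11}(X,\mathcal E;\mathbb F_2)$. Since $R_x$ has degree one on the cell, this is $R_x^*$ of the image in $H^{11}(Y_x;\mathbb F_2)$ of the generator of $H^{11}(Y_x,Y_x^0;\mathbb F_2)$. Removing an interior point of the 11-cell shows $Y_x^0\simeq Y_x\setminus pt$, a connected noncompact 11-manifold, so $H^{11}(Y_x^0;\mathbb F_2)=0$. Thus $H^{11}(Y_x,Y_x^0;\mathbb F_2)\to H^{11}(Y_x;\mathbb F_2)=\langle x_Y\theta\rangle$ is onto, and the image of the generator is $x_Y\theta$. Altogether $Sq^4z=q^*Sq^4\bar z=q^*\bar\epsilon=x\theta$.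

## 7. The $2\times2$ matrix of a self-map of $X$, modulo 2 and modulo 3

Let $f:X\to X$, $g=\pi fe:B\to B$, and $g^*h=kh$ mod torsion. For $b\in H^i(B)$, $i\le4$, the class $f^*\pi^*b$ lies in $H^i(X)=\pi^*H^i(B)$, say $f^*\pi^*b=\pi^*b'$. Applying $e^*$ gives $b'=e^*f^*\pi^*b=g^*b$. So $f^*\pi^*b=\pi^*g^*b$, with any coefficients. In $H^7(X;\mathbb Z)=\mathbb Zx\oplus\mathbb Zz$ write
$$f^*x=a_{11}x+a_{12}z,\qquad f^*z=a_{21}x+a_{22}z,\qquad A=(a_{ij}).$$
The same formulas hold mod 2 and mod 3.

**Proposition 3.** (a) $L(f)=(1+k+k^2)(1-\operatorname{tr}A)$. (b) $k\in\{0,\pm1\}$. (c) If $k=0$, then $A\equiv0$ mod 3. (d) If $k=\pm1$, then $\operatorname{tr}A$ is even. Consequently $L(f)\ne0$.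

*Proof.* (a) By (3), $H^*(X;\mathbb Q)=\langle1,h,h^2\rangle\otimes\langle1,x,z\rangle$, and $f^*(h^iv)=k^ih^if^*v$. The classes $h^i$ contribute $\sum k^i$; the classes $h^ix,h^iz$ have odd degree and contribute $-\sum k^i\operatorname{tr}A$.

(b) This is (0), applied to $g$.

(c) Mod 3, $f^*\beta=k^2\beta=0$. For $v\in\langle x,z\rangle$, (4) shows that $P^1v$ is a multiple of $\beta$, so $P^1(f^*v)=f^*(P^1v)=0$. But by (4)
$$P^1(\alpha x+\alpha'z)=(\alpha+c\alpha')x\beta+\alpha'z\beta,$$
which vanishes only if $\alpha'=0$ and then $\alpha=0$. So $f^*x=f^*z=0$ mod 3.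

(d) Mod 2, $f^*\theta=k^2\theta=\theta$. From $Sq^4x=0$ we get $0=Sq^4f^*x=a_{12}x\theta$, so $a_{12}\equiv0$. From $Sq^4z=x\theta$ we get $f^*Sq^4z=a_{11}x\theta+a_{12}z\theta$, while $Sq^4f^*z=a_{22}x\theta$. Hence $a_{11}\equiv a_{22}$, and the trace is even.

Finally, if $k=0$ then $L(f)=1-\operatorname{tr}A\equiv1$ mod 3. If $k=\pm1$ then $1-\operatorname{tr}A$ is odd and $1+k+k^2\in\{1,3\}$. In both cases $L(f)\neq0$. $\square$

**Remark (each ingredient is used).** If $\delta$ were $0$, then $X$ would be the union $X_1$ of Section 4, which has a self-map without fixed points. If instead $\chi$ were trivial, then $Y=B\times S^7$ with a projection $pr:Y_x\to S^7$; the map $R_x$ would exist just as before. With $i_0:S^7\to X$ the inclusion of a fiber of $Y_x^0$, the composite $pr\,R_x\,i_0$ is the identity, so $i_0\circ(-1)\circ pr\circ R_x$ has no fixed point by the device of Section 2. Here $k=0$ and $\operatorname{tr}A=1$. Lastly, without the bound on $k$ the argument would stop at $k=2$: there $f^*\beta=4\beta=\beta$ mod 3 and $f^*\theta=4\theta=0$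 mod 2, so neither (c) nor (d) applies. This is why the base is $B$ and not $\mathbb{CP}^2$.

## 8. Routing degrees $8$ and $3$ through the two factors of $X\times X$

**Step 1: a map $\varphi:X\to Y$ of degree 8 on the $z$-copy.** The identity of $Y_z$ need not extend to a map from $X$, because of the cell attached by $\delta$; but $8\delta=0$. On $\mathcal E$ put $\varphi=\sigma_8$ on $Y_z$ and $\varphi=e\pi_Y$ on $Y_x^0$. They agree on $e(B)$. The attaching map of the last cell goes to $[e\pi_Y\psi]+[\sigma_8\delta_z]$. The first summand lies in the contractible set $e(D)$, so it is null. The second is the image of $(\text{degree }8)\circ\delta=8\delta=0$, by (1). So $\varphi$ extends over $X$.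

**Step 2: two maps $Y\to X$.** Let $h_1:Y=Y_z\hookrightarrow X$; then $\varphi h_1=\sigma_8$. Let $h_2:Y\xrightarrow{\lambda}S^7\xrightarrow{i_0}X$, where $i_0$ is the orientation-preserving identification of $S^7$ with the fiber of $Y_x^0$ over a point of $B^0$. Then $R_xi_0$ is a fiber inclusion of $Y_x=Y$, and $\lambda R_xi_0:S^7\to S^7$ has degree $3$.

**Step 3: the maps $s$ and $r$.** We combine both routes with $\rho$. Let $s_{-3}:S^7\to S^7$ have degree $-3$, and define
$$s=(h_1,h_2):Y\to X\times X,\qquad r(\xi_1,\xi_2)=\rho\Bigl(\sigma_{-5}\varphi(\xi_1),\ \tau\bigl(\pi_Y\varphi(\xi_1),\,s_{-3}\lambda R_x(\xi_2)\bigr)\Bigr)\in Y .$$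
Both entries of $\rho$ lie over $\pi_Y\varphi(\xi_1)$, so $r$ is well defined.

**Step 4: the composite.** We compute its fiber degree. Since $\varphi h_1=\sigma_8$ lies over $B$,
$$rs(y)=\rho\Bigl(\sigma_{-5}\sigma_8y,\ \tau\bigl(\pi_Yy,\,s_{-3}\,\lambda R_xi_0\,\lambda y\bigr)\Bigr),$$
a map over $B$. The first entry has fiber degree $(-5)\cdot8=-40$. The second has fiber degree $3\cdot3\cdot(-3)\cdot3=-81$, the factors coming from $\lambda$, $\lambda R_xi_0$, $s_{-3}$ and $\tau$. Since $\rho$ has bidegree $(2,-1)$, the fiber degree of $rs$ is $2(-40)-(-81)=1$. So on each fiber $rs$ is a homotopy equivalence. Comparing the long exact homotopy sequences of $Y\to B$ at $y_0$ and at $rs(y_0)$, the five lemma shows that $rs$ induces isomorphisms on all homotopy groups (on $\pi_1$, both sides are $\pi_1(B)$). By Whitehead's theorem,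
$$rs:Y\to Y\ \text{ is a homotopy equivalence.}\tag{5}$$

## 9. From homotopy retract to strict retract, and the proof of Theorem 1

The f.p.p. is not a homotopy invariant, so (5) must be turned into a strict retraction. This is where manifolds of large dimension help.

**Lemma 4.** Let $P$ be a compact topological manifold of dimension $\ge23$ whose interior admits a smooth structure. If there are maps $s:Y\to P$ and $r:P\to Y$ with $rs$ a homotopy equivalence, then $P$ does not have the f.p.p.

*Proof.* Composing $r$ with a homotopy inverse of $rs$, we may assume $rs\simeq\mathrm{id}_Y$. Push $s$ into $\operatorname{int}P$ along a collar. Since $\dim P\ge2\cdot11+1$, Whitney's theorem lets us homotope $s$ to an embedding; still $rs\simeq\mathrm{id}_Y$. So $r|_{s(Y)}$ is homotopic to $s^{-1}:s(Y)\to Y$. By Borsuk's theorem for the closed subset $s(Y)\subset P$ and the ANR $Y$, this homotopy extends to a homotopy of $r$, after which $rs=\mathrm{id}_Y$ exactly. Let $\alpha(y)=-y$ be the antipodal map of $Y=S(V)$; it has no fixed point. Then $F=s\alpha r:P\to P$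 has none: if $F(m)=m$, then $y=r(m)$ satisfies $y=rF(m)=rs\alpha r(m)=\alpha(y)$, a contradiction. $\square$

**Proof of Theorem 1.** *The manifold.* The complex $X$ is homotopy equivalent to a finite simplicial complex of dimension $11$, which embeds in $\mathbb R^m$ for each $m\ge23$. Let $M\subset\mathbb R^m$ be a smooth regular neighborhood of it: a compact connected codimension-0 smooth submanifold with boundary, with $M\simeq X$. Being of codimension 0 in $\mathbb R^m$, it is parallelizable.

*Lefschetz numbers.* Let $a:M\to X$ and $b:X\to M$ be inverse homotopy equivalences. For $f:M\to M$ we have $L(f)=L(afb)\neq0$ by Proposition 3, so $f$ has a fixed point.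

*The square.* The maps $(b\times b)s:Y\to M\times M$ and $r(a\times a):M\times M\to Y$ have composite $r(ab\times ab)s\simeq rs$, a homotopy equivalence by (5). $M\times M$ is a compact topological manifold of dimension $2m\ge46$, and its interior $\operatorname{int}M\times\operatorname{int}M$ is open in $\mathbb R^{2m}$, hence smooth. By Lemma 4, $M\times M$ does not have the f.p.p. $\blacksquare$

So the statement "for every compact connected manifold $M$ with the f.p.p., $M\times M$ has the f.p.p." is false.

## 10. Doubling a thickening of $X$, and inserting $\mathbb{HP}^j$ along $B$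

To obtain a closed manifold one would first double a thickening of $X$, say to $W$ of dimension $n=q+4$. As Section 11 shows, its rational cohomology is free over $H^*(B)$ on $1,x,z$ and on dual classes $\hat x,\hat z,\omega$, of degrees $q-7,q-7,q$, where $q$ is divisible by 4. If $f^*\omega=w\omega$ and $\hat A$ is the matrix of $f^*$ on $\langle\hat x,\hat z\rangle$, then
$$L(f)=(1+k+k^2)(1+w-\operatorname{tr}A-\operatorname{tr}\hat A).$$
The parity argument for $k=\pm1$ now breaks down: even if both traces are even, the second factor is odd only when $w$ is even, and already the identity has $w=1$. The remedy is to make $\omega$ the top power $p^j$ of a class $p$ of degree $4$ with $j$ even. Then $1+w$ is replaced by $1+\kappa+\dots+\kappa^j$, which is odd for every integer $\kappa$. To do this we cut out a tube around a copy of $B$ and glue in $B$ times a punctured $\mathbb{HP}^j$.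

**Step 1: a thickening in which $B$ has trivial normal bundle.** Let $j\ge6$ be even and $q=4j\ge24$. Let $N_0\subset\mathbb R^q$ be a smooth regular neighborhood as in Section 9, with $N_0\simeq X$, and $\varpi:N_0\to B$ the map corresponding to $\pi$. In $N_0$ itself an embedded $B$ in the class of $e$ would have normal bundle inverse to $TB$, which is not trivial since $p_1(TB)=c_1^2-2c_2=9-6=3$ on the fundamental class. So let $M_1$ be the disc bundle of $\varpi^*TB$, with corners smoothed, of dimension $n:=q+4$. It is orientable, and $TM_1$ is the pullback of $\varepsilon^q\oplus\varpi^*TB$. Let $W=M^+\cup M^-$ be the double of $M_1$; it is closed and oriented, and it has a fold retraction $W\to M^-\simeq X$.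

Embed $B$ in $\operatorname{int}M^+$ in the homotopy class of $e$; this is possible as $n\ge9$. Since $\pi e=\mathrm{id}$, its normal bundle $\mathcal N$ satisfies $TB\oplus\mathcal N\cong\varepsilon^q\oplus TB$. Adding a complement of $TB$ shows that $\mathcal N$ is stably trivial. Its rank $q$ exceeds $4=\dim B$, so $\mathcal N$ is trivial. Choose a tube $B\times D^q\subset\operatorname{int}M^+$.

**Step 2: the closed manifold $W'$.** Let $W_0=W\setminus B\times\operatorname{int}D^q$, $\mathbb H_0=\mathbb{HP}^j\setminus\operatorname{int}D^q$, $C_0=B\times\mathbb H_0$, and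
$$W'=W_0\cup_{B\times S^{q-1}}C_0 .$$
$W'$ is closed, smooth and connected (removing the tube, of codimension $q\geq2$, does not disconnect $W$). It is orientable: the gluing boundary is connected, so the orientation of $C_0$ can be chosen to match.

**Step 3: maps out of and into $W'$.** We record the maps that control its cohomology. On $B\times0$ the map $\pi\circ\mathrm{fold}$ is homotopic to $\pi e=\mathrm{id}_B$. So by homotopy extension there is $\pi_W:W\to B$, homotopic to $\pi\circ\mathrm{fold}$, with $\pi_W=pr_1$ on $B\times D^q$.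

* $q_0:W'\to W$ is the identity on $W_0$ and $\mathrm{id}_B\times(\mathbb H_0\to D^q\text{ rel }S^{q-1})$ on $C_0$, where the second factor exists by Tietze. A point of the interior of $W_0$ has exactly one preimage, so with suitable orientation $q_0$ has degree 1. Put $\pi'=\pi_Wq_0$; then $\pi'|_{C_0}=pr_1$.
* $u:W'\to\mathbb{HP}^j$ equals $pr_2$ on $C_0$ and satisfies $u(W_0)\subset D^q$ (Tietze). Put $p=u^*(\text{generator of }H^4(\mathbb{HP}^j))$. Then $p|_{W_0}=0$ and $p^{j+1}=0$. Points of $B\times\operatorname{int}\mathbb H_0$ have exactly one preimage under $(\pi',u):W'\to B\times\mathbb{HP}^j$, so this map has degree $\pm1$ and $p^j\theta=\pm\mu$, where $\mu$ is the top class of $W'$ and $\theta$ means $\pi'^*\theta$.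
* $i_X:X\simeq M^-\subset W_0\subset W'$ and $\mathrm{ret}':W'\xrightarrow{q_0}W\xrightarrow{\mathrm{fold}}M^-\simeq X$. These satisfy $\mathrm{ret}'\,i_X\simeq\mathrm{id}$, $\pi'\simeq\pi\,\mathrm{ret}'$ and $\pi'i_X\simeq\pi$.

**Step 4: $W'\times W'$ does not have the f.p.p.** Put $s'=(i_X\times i_X)s$ and $r'=r(\mathrm{ret}'\times\mathrm{ret}')$. Then $r's'\simeq rs$ is a homotopy equivalence by (5). Since $W'\times W'$ is a closed smooth manifold of dimension $2n\ge56$, Lemma 4 applies.

## 11. The cohomology ring of $W'$ and its Steenrod operations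

Let $K$ be one of $\mathbb Q,\mathbb F_2,\mathbb F_3$.

**Step 1: the double.** We find $H^*(W)$. The fold retraction gives, for any coefficients, $H^*(W)=H^*(X)\oplus I'$, where $I'=\ker(H^*(W)\to H^*(M^-))\cong H^*(W,M^-)\cong H^*(M^+,\partial M^+)$ and $I'^{\,i}\cong H_{n-i}(X)$ by Lefschetz duality. So $I'$ is an ideal concentrated in degrees $\ge n-11=q-7\ge17$, while $H^*(X)$ is concentrated in degrees $\le11$. Over $K$, a product of two elements of $H^*(X)$ lies in $H^*(X)$ and cannot have degree $n\ge28$; a product of two elements of $I'$ has degree at least $2q-14>q+4=n$. So by Poincaré duality $I'^{\,i}$ is perfectly paired with $H^{n-i}(X)$.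

Write $\mu$ also for the top class of $W$. The space $I'^{\,q}$ is dual to $H^4(X)=K\theta$, and $I'^{\,q-7}$ is dual to $H^{11}(X)=\langle x\theta,z\theta\rangle$. Define $\omega\in I'^{\,q}$ and $\hat x,\hat z\in I'^{\,q-7}$ by
$$\theta\omega=\mu;\qquad x\theta\hat x=\mu=z\theta\hat z,\qquad z\theta\hat x=0=x\theta\hat z .$$
Then $I'^{\,q}=K\omega$. Multiplying $x\hat x$, $z\hat z$, $x\hat z$, $z\hat x\in I'^{\,q}$ by $\theta$ gives
$$x\hat x=z\hat z=\omega,\qquad x\hat z=z\hat x=0,\qquad x\omega=z\omega=0,\tag{6}$$
the last because $q+7>n$.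

$I'$ is free over $H^*(B)$ on $\omega,\hat x,\hat z$. Suppose $b_0\omega+b_1\hat x+b_2\hat z=0$ with $b_i$ homogeneous. Multiplying by $b'x$ and by $b'z$ and using (6) gives $b'b_1\omega=b'b_2\omega=0$ for all $b'\in H^*(B)$. Taking $b'$ of complementary degree, $b'b_1$ is a multiple of $\theta$, and $\theta\omega\ne0$, so $b'b_1=0$. By Poincaré duality in $B$, $b_1=0$, and likewise $b_2=0$. Then $b'b_0\omega=0$ for all $b'$ gives $b_0=0$. The dimensions agree, since $\dim I'=\dim H^*(X)=3\dim H^*(B)$.

**Step 2: additive structure of $W'$.** By excision, via $q_0$, $H^*(W',C_0)\cong H^*(W,B\times D^q)=H^*(W,B)$. The map $\pi_W$ splits the restriction $H^*(W)\to H^*(B)$, and all classes of degree $>4$ restrict to $0$ on $B$. So $H^*(W,B)=\ker(H^*(W)\to H^*(B))=xH^*(B)\oplus zH^*(B)\oplus I'$. Since $\mathbb H_0\simeq\mathbb{HP}^{j-1}$, the classes $\pi'^*b\,p^i$ restrict onto $H^*(C_0)=H^*(B)\otimes\langle1,p,\dots,p^{j-1}\rangle$, so the sequence of $(W',C_0)$ splits; this holds over $\mathbb Z$ too. Hence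
$$H^*(W';K)\ \text{is free over }H^*(B;K)\text{ on }1,p,\dots,p^{j-1},x,z,\hat x,\hat z,\omega,\tag{7}$$
where $x,z,\hat x,\hat z,\omega$ now denote pullbacks by $q_0$. Since $q_0$ has degree 1, the duality relations and (6) persist.

**Step 3: products with $p$.** The classes $x,z,\hat x,\hat z,\omega$ lift to $H^*(W',C_0)$, and $p$ lifts to $H^*(W',W_0)$. Products of $p$ with them come from $H^*(W',W_0\cup C_0)=0$, so they vanish. Also $p^j$ vanishes on $C_0$, so it comes from $H^q(W,B)=I'^{\,q}=K\omega$ (recall $q>11$). Since $p^j\theta=\pm\mu$, we get $p^j=\pm\omega$. In $\mathbb{HP}^j$ there is no cohomology in degree $4j+4$, so by naturality under $u$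
$$P^1\omega=0,\qquad Sq^4\omega=0 .\tag{8}$$
Also $P^1p=\pm p^2$, $Sq^ip=0$ for $1\le i\le3$, and $Sq^4p=p^2$.

**Step 4: operations on $\hat x,\hat z$.** We derive them from (4) by duality. The classes $x,z,\beta,\theta$ of $W'$ are pulled back from $X$ by $\mathrm{ret}'$, so (4) holds in $W'$. From (7), counting degrees ($q-7=4(j-2)+1$, $q-3=4(j-1)+1$, and $q-7\ge17$), for $\ell=2,3$,
$$H^{q-7}(W';\mathbb F_\ell)=\langle\hat x,\hat z\rangle\oplus p^{j-2}H^1(B),\qquad H^{q-3}(W';\mathbb F_\ell)=\langle\theta\hat x,\theta\hat z\rangle\oplus p^{j-1}H^1(B),$$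
and the second summands are annihilated by $x$ and $z$ by Step 3. So a class in $H^{q-3}$ is determined modulo $p^{j-1}H^1(B)$ by its products with $x$ and $z$. Apply the operations to the relations (6), using the Cartan formula, (4) and (8). Mod 3:
$$xP^1\hat x=P^1\omega-x\beta\hat x=-\beta\omega,\qquad zP^1\hat x=-(z\beta+cx\beta)\hat x=-c\beta\omega,$$
$$xP^1\hat z=-x\beta\hat z=0,\qquad zP^1\hat z=P^1\omega-(z\beta+cx\beta)\hat z=-\beta\omega .$$
Mod 2, where $Sq^1,Sq^2,Sq^3$ vanish on $x$ and $z$:
$$xSq^4\hat x=Sq^4\omega=0,\quad zSq^4\hat x=x\theta\hat x=\theta\omega,\quad xSq^4\hat z=0,\quad zSq^4\hat z=Sq^4\omega-x\theta\hat z=0 .$$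
Hence, modulo $p^{j-1}H^1(B)$,
$$P^1\hat x\equiv-\beta\hat x-c\beta\hat z,\quad P^1\hat z\equiv-\beta\hat z;\qquad Sq^4\hat x\equiv\theta\hat z,\quad Sq^4\hat z\equiv0 .\tag{9}$$

## 12. Lefschetz numbers of self-maps of $W'$

Let $f:W'\to W'$, $f_X=\mathrm{ret}'\,f\,i_X:X\to X$, $g=\pi f_Xe:B\to B$, and $g^*h=kh$ mod torsion.

**Step 1: the action on classes from $B$.** For $i\le3$ and any ring $R$, $H^i(W';R)=\pi'^*H^i(B;R)$, because $H^i(W',C_0;R)\cong H^i(W,B;R)=0$ for $i\le6$ and $H^i(C_0;R)=H^i(B;R)$ for $i\le3$. So $f^*\pi'^*b=\pi'^*b'$ for some $b'$; applying $e^*i_X^*$, with $\pi'i_X\simeq\pi$ and $\pi'\simeq\pi\,\mathrm{ret}'$, gives $b'=g^*b$. Thus $f^*\pi'^*b=\pi'^*g^*b$ for $\deg b\le3$. Apply this to an integral lift of $h$ and square: it holds for $h^2=\pm\theta$, hence on all of $H^4(B;R)=R\theta$. In particular $f^*\theta=k^2\theta$.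

**Step 2: the matrix $A$.** By (7) and $H^3(B;\mathbb Q)=0$, $H^7(W';\mathbb Q)=\langle x,z\rangle$. Since $i_X^*$ carries $x,z$ to $x,z$ and $f_X^*=i_X^*f^*\mathrm{ret}'^*$, the map $f^*$ has on $\langle x,z\rangle$ the matrix $A$ of $f_X$. By Proposition 3: $k\in\{0,\pm1\}$; if $k=0$ then $A\equiv0$ mod 3; if $k=\pm1$ then $\operatorname{tr}A$ is even.

**Step 3: the number $\kappa$.** Since $H^4(W',C_0;\mathbb Z)=H^5(W',C_0;\mathbb Z)=0$, $H^4(W';\mathbb Z)\cong H^4(C_0;\mathbb Z)=\mathbb Z\theta\oplus\mathbb Zp$. So $f^*p=\kappa p+c_0\theta$ with $\kappa,c_0\in\mathbb Z$. For $b\in H^1(B;\mathbb F_\ell)$ and $i\ge1$,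
$$f^*(p^ib)=(\kappa p+c_0\theta)^ig^*b=\kappa^ip^ig^*b,\tag{10}$$
since $\theta H^1(B)=0$. In particular $f^*$ preserves $p^iH^1(B;\mathbb F_\ell)$ for $i\ge1$.

**Step 4: the integral matrix $\hat A$.** We want an integral matrix that describes $f^*$ on $\hat x,\hat z$ both over $\mathbb Q$ and mod $\ell$. By the integral splitting, $H^{11}(W';\mathbb Z)$ is the sum of $H^{11}(W,B;\mathbb Z)=H^{11}(X;\mathbb Z)=\mathbb Z\{x\theta,z\theta\}$ (as $I'^{\,11}=0$) and a copy of $H^{11}(C_0;\mathbb Z)=p^2H^3(B;\mathbb Z)$, which is torsion. Since $11+(q-7)=n$, Poincaré duality gives integral classes $\hat x_{\mathbb Z},\hat z_{\mathbb Z}$, a basis of $H^{q-7}(W';\mathbb Z)$ mod torsion, dual to $x\theta,z\theta$. Let $\hat A=(\hat a_{ij})$ be the integral matrix of $f^*$ on this basis.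

The mod $\ell$ reductions of $\hat x_{\mathbb Z},\hat z_{\mathbb Z}$ have the same products with $x\theta,z\theta$ as $\hat x,\hat z$. The classes in $H^{q-7}(W';\mathbb F_\ell)$ whose products with $x\theta$ and $z\theta$ vanish are exactly $p^{j-2}H^1(B)$, so the reductions equal $\hat x,\hat z$ modulo $p^{j-2}H^1(B)$. Reductions of torsion classes pair to $0$ with $x\theta,z\theta$, because $H^n(W';\mathbb Z)=\mathbb Z$ is torsion-free; so they lie in $p^{j-2}H^1(B)$ too. By (10) $f^*$ preserves this subspace. Hence mod $\ell$, modulo $p^{j-2}H^1(B)$,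
$$f^*\hat x\equiv\hat a_{11}\hat x+\hat a_{12}\hat z,\qquad f^*\hat z\equiv\hat a_{21}\hat x+\hat a_{22}\hat z .\tag{11}$$
Over $\mathbb Q$ these are equalities, as $H^1(B;\mathbb Q)=0$.

**Step 5: the Lefschetz number.** Filter $H^*(W';\mathbb Q)$ by the submodules $h^tH^*(W';\mathbb Q)$. By (7) the module is free over $\mathbb Q[h]/h^3$, and $f^*(hv)=kh\,f^*v$. So multiplication by $h^t$ identifies the $t$-th quotient ($t=0,1,2$) with $H^*/hH^*=\langle1,p,\dots,p^{j-1},x,z,\hat x,\hat z,\omega=\pm p^j\rangle$, up to an even shift of degree, and $f^*$ acts there as $k^t$ times its action on $H^*/hH^*$. In $H^*/hH^*$ we have $\theta=0$, so $p^i\mapsto\kappa^ip^i$ for $0\le i\le j$. As $x,z,\hat x,\hat z$ have odd degree,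
$$L(f)=(1+k+k^2)\Bigl(1+\sum_{i=1}^j\kappa^i-\operatorname{tr}A-\operatorname{tr}\hat A\Bigr).\tag{12}$$

**Step 6: the case $k=0$.** We show $L(f)\equiv1$ mod 3. Over $\mathbb Q$, $H^q$ has basis $\omega,p^{j-1}\theta$. Apply $f^*$ to $x\hat x=\omega$. The left side becomes $(a_{11}x+a_{12}z)(\hat a_{11}\hat x+\hat a_{12}\hat z)=(a_{11}\hat a_{11}+a_{12}\hat a_{12})\omega$. The right side is $\pm(\kappa p+c_0\theta)^j$, with the sign of $\omega=\pm p^j$, and has $\omega$-coefficient $\kappa^j$. So $a_{11}\hat a_{11}+a_{12}\hat a_{12}=\kappa^j$. As $A\equiv0$ mod 3 and $\hat A$ is integral, $3\mid\kappa$.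

Now work mod 3. Here $f^*\beta=0$, and $f^*(p^{j-1}b)=\kappa^{j-1}p^{j-1}g^*b=0$ for $b\in H^1(B)$. So (9) gives $f^*P^1\hat x=f^*P^1\hat z=0$, that is, $P^1f^*\hat x=P^1f^*\hat z=0$. For $b\in H^1(B)$ we have $P^1b\in H^5(B)=0$, so $P^1(p^{j-2}b)=\pm(j-2)p^{j-1}b\in p^{j-1}H^1(B)$. By (11) and (9), for $i=1,2$,
$$0\equiv\hat a_{i1}(-\beta\hat x-c\beta\hat z)-\hat a_{i2}\beta\hat z\quad\text{modulo }p^{j-1}H^1(B),$$
so $\hat a_{i1}\equiv0$ and $c\hat a_{i1}+\hat a_{i2}\equiv0$. Hence $\hat A\equiv0$ mod 3. With $1+k+k^2=1$, $3\mid\kappa$, $A\equiv0$ and $\hat A\equiv0$, (12) gives $L(f)\equiv1$ mod 3.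

**Step 7: the case $k=\pm1$.** We show that the second factor in (12) is odd. Mod 2, $f^*\theta=\theta$. The subspace $p^{j-1}H^1(B)$ is preserved by $f^*$ by (10), and it contains $Sq^4(p^{j-2}b)=(j-2)p^{j-1}b$ for $b\in H^1(B)$: the Cartan terms with $Sq^1b$ involve $Sq^3(p^{j-2})=0$, and $Sq^ib=0$ for $i>1$. Moreover $\theta p^{j-2}H^1(B)=0$. By (9) and (11), modulo $p^{j-1}H^1(B)$,
$$f^*Sq^4\hat x\equiv\theta(\hat a_{21}\hat x+\hat a_{22}\hat z),\qquad Sq^4f^*\hat x\equiv\hat a_{11}\theta\hat z .$$
These agree, so $\hat a_{11}\equiv\hat a_{22}$ and $\operatorname{tr}\hat A$ is even. By Step 2, $\operatorname{tr}A$ is even. And $1+\sum_{i=1}^j\kappa^i$ is odd: if $\kappa$ is even it is $1$ mod 2, and if $\kappa$ is odd it is $1+j$ mod 2, odd because $j$ is even. So the second factor in (12) is odd, the first is $1$ or $3$, and $L(f)\ne0$.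

Hence $L(f)\ne0$ for every $f:W'\to W'$, so $W'$ has the f.p.p., while by Step 4 of Section 10 its square does not. Since $W'$ is closed, connected, orientable and smooth of dimension $n=4j+4$, this proves Theorem 2. $\blacksquare$
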